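\title{Consistency of XML specifications with multi-attribute keys and unary foreign keys is decidable}

\begin{abstract}
We prove that it is decidable whether some XML tree conforms to a given DTD and satisfies a given finite set of absolute multi-attribute keys and unary foreign keys, with no restriction on the number of keys per element type. The problem lies in $\mathsf{2\text{-}NEXPTIME}$, and a consistent specification has a witness with at most triply exponentially many nodes. The same holds for unary inclusion constraints, for specialized DTDs, and in the presence of linear inequalities on the numbers of nodes and of attribute values. The proof splits all these numbers into small and very large ones and pumps the large ones along a ray: a key with two large attributes then becomes harmless, a key with one large attribute becomes a linear inequality, and averaging over the permutations of the small domains lets all these inequalities be used at once.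
\end{abstract}

\section{The problem and the results}\label{sec:intro}

An XML specification has two parts. A DTD prescribes the shape of a document, which is a finite tree whose nodes carry attributes. Integrity constraints prescribe how the attribute values at different nodes are related. Both parts restrict how many nodes and how many values a document can have, and so they can contradict each other. The consistency problem asks whether they do.

\subsection*{DTDs, trees and constraints}

A \emph{DTD} is a tuple $D=(E,A,P,R,r)$. Here $E$ is a finite set of \emph{element types}, $A$ is a finite set of \emph{attributes} disjoint from $E$, and $r\in E$ is the \emph{root type}. To each $\tau\in E$ the map $P$ assigns a regular expression $P(\tau)$ over $E$, built from element types, $\varepsilon$, union, concatenation and Kleene star, and the map $R$ assigns a set $R(\tau)\subseteq A$.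

An \emph{XML tree} is a finite ordered tree $T$ in which every node $x$ has a label $\mathrm{lab}(x)\in E$ and a partial map that assigns strings $x.\ell$ to attributes $\ell$. A node labeled $\tau$ is a \emph{$\tau$-node}. The tree $T$ \emph{conforms} to $D$ if its root is an $r$-node and, for every $\tau$ and every $\tau$-node $x$, the word formed by the labels of the children of $x$ lies in the language of $P(\tau)$ and $x.\ell$ is defined exactly for $\ell\in R(\tau)$. For a nonempty sequence $X=[\ell_1,\dots,\ell_k]$ of distinct attributes we write $x.X=[x.\ell_1,\dots,x.\ell_k]$. For a nonempty set $X$ of attributes, $x.X=y.X$ means that $x.\ell=y.\ell$ for all $\ell\in X$.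

\begin{itemize}
\item A \emph{key} is an expression $\tau[X]\to\tau$ with $\emptyset\ne X\subseteq R(\tau)$. It holds in $T$ if $x.X=y.X$ implies $x=y$ for all $\tau$-nodes $x,y$.
\item A \emph{foreign key} is an expression $\tau_1[X]\subseteq\tau_2[Y]$, where $X$ and $Y$ are nonempty sequences of the same length consisting of distinct attributes of $R(\tau_1)$ and of $R(\tau_2)$, respectively. It holds in $T$ if the key $\tau_2[Y]\to\tau_2$ holds (with $Y$ read as a set) and for every $\tau_1$-node $x$ there is a $\tau_2$-node $y$ with $x.X=y.Y$.
\end{itemize}
These constraints are called \emph{absolute}; they speak about all nodes of the tree with the given labels. A constraint is \emph{unary} if it involves one attribute on each side. The class $\mathcal{AC}^{*,1}_{K,FK}$ consists of keys with any number of attributes and unary foreign keys; the class $\mathcal{AC}^{*,*}_{K,FK}$ allows any number of attributes in foreign keys as well. For a class $\mathcal C$ of constraints, the \emph{consistency problem} $\mathrm{SAT}(\mathcal C)$ is to decide, given a DTD $D$ and a finite set $\Sigma$ of $\mathcal C$-constraints over $D$, whether some XML tree conforms to $D$ and satisfies $\Sigma$. If so, $(D,\Sigma)$ is \emph{consistent}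 and the tree is a \emph{witness}.

\begin{example}\label{ex:intro}
Let $E=\{r,\tau,\phi,\psi\}$, let $R(\tau)=\{u,b\}$, $R(\phi)=R(\psi)=\{k\}$, $R(r)=\emptyset$, and let $P(\tau)=P(\phi)=P(\psi)=\varepsilon$. Let $\Sigma$ consist of the key $\tau[\{u,b\}]\to\tau$ and the foreign keys $\tau[u]\subseteq\phi[k]$ and $\tau[b]\subseteq\psi[k]$.

Take first $P(r)=\psi\psi\,(\tau\tau\tau\phi)(\tau\tau\tau\phi)^*$. A conforming tree has two $\psi$-nodes, some number $n\ge1$ of $\phi$-nodes and $3n$ nodes labeled $\tau$. By the foreign keys, $u$ takes at most $n$ values and $b$ at most $2$, so the key allows at most $2n<3n$ nodes labeled $\tau$. The specification is inconsistent.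

Take now $P(r)=(\tau\tau\tau\phi\psi)(\tau\tau\tau\phi\psi)^*$. The same count gives $3n\le n^2$, and $n=3$ works: give the nine $\tau$-nodes the nine pairs $(u,b)\in\{1,2,3\}^2$, and let $k$ take the values $1,2,3$ on the $\phi$-nodes and on the $\psi$-nodes.
\end{example}

The same key acted in two ways. When $b$ was confined to a bounded domain, the key imposed a linear inequality between two unbounded quantities. When $u$ and $b$ could both grow, it imposed nothing that growth did not cure. This dichotomy drives the whole paper.

Two neighbors of our problem are known. First, $\mathrm{SAT}(\mathcal{AC}^{*,*}_{K,FK})$ is undecidable. Second, call a set $\Sigma$ of $\mathcal{AC}^{*,1}_{K,FK}$-constraints \emph{primary} if it contains at most one key for each element type, the keys contained in foreign keys being counted. The restriction of $\mathrm{SAT}(\mathcal{AC}^{*,1}_{K,FK})$ to primary sets is decidable. It is polynomially equivalent to the problem PDE of \emph{prequadratic Diophantine equations}: given an integer $n\times m$ matrix $M$, a vector $b\in\mathbb Z^n$ and a set of triples $(i,j,k)\in\{1,\dots,m\}^3$, decide whether some $x\in\mathbb N^m$ satisfies $Mx\le b$ and $x_i\le x_jx_k$ for all given triples. Hence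 the primary case is NP-hard and in NEXPTIME. The decidability of $\mathrm{SAT}(\mathcal{AC}^{*,1}_{K,FK})$ without the primary restriction is posed as an open problem in \cite{consistency}. This is the question that we answer.

\subsection*{Results}

A \emph{unary inclusion constraint} is an expression $\tau_1[\ell_1]\subseteq\tau_2[\ell_2]$ with $\ell_i\in R(\tau_i)$, read without the implied key: it holds if for every $\tau_1$-node $x$ there is a $\tau_2$-node $y$ with $x.\ell_1=y.\ell_2$. A unary foreign key is a unary inclusion constraint together with the key $\tau_2[\{\ell_2\}]\to\tau_2$.

\begin{theorem}\label{thm:dec}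
It is decidable, given a DTD $D$ and a finite set $\Sigma$ of keys of arbitrary arity and unary inclusion constraints, whether some XML tree conforms to $D$ and satisfies $\Sigma$. In particular, $\mathrm{SAT}(\mathcal{AC}^{*,1}_{K,FK})$ is decidable.
\end{theorem}

The method tolerates two extensions. A \emph{specialized DTD} consists of $E$, $A$, $R$ as above, a finite set $E'$ of specialized types with regular expressions $P'(\tau')$ over $E'$ and a root type $r'\in E'$, and a map $\pi\colon E'\to E$. A \emph{skeleton} is an attribute-free tree with labels in $E$ obtained by applying $\pi$ to the labels of an attribute-free tree that conforms to $(E',P',r')$. An XML tree conforms to the specialized DTD if it becomes a skeleton when its attributes are erased and every $\tau$-node carries exactly the attributes in $R(\tau)$. Keys and inclusion constraints refer to $E$. A DTD is the case $E'=E$, $\pi=\mathrm{id}$.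

For the second extension put
\[
\Omega=E\cup\{(\tau,\ell):\tau\in E,\ \ell\in R(\tau)\}.
\]
A conforming tree $T$ has a \emph{count vector} $\nu_T\colon\Omega\to\mathbb N$, where $\nu_T(\tau)$ is the number of $\tau$-nodes and $\nu_T(\tau,\ell)$ is the number of distinct values of $\ell$ on $\tau$-nodes. A \emph{counting constraint} is an inequality $\sum_{\omega\in\Omega}\gamma_\omega\,\nu(\omega)\le\gamma_0$ with integers $\gamma_\omega,\gamma_0$; it holds in $T$ if $\nu_T$ satisfies it.

Let $s$ be the size of the input, let $\mathrm{poly}(s)$ stand for a fixed polynomial in $s$ (not the same one at each occurrence), and let $\mathsf{2\text{-}NEXPTIME}=\bigcup_c\mathrm{NTIME}(2^{2^{s^c}})$.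

\begin{theorem}\label{thm:cx}
The problem of Theorem~\ref{thm:dec} is in $\mathsf{2\text{-}NEXPTIME}$. If $(D,\Sigma)$ is consistent, there is a witness with at most $2^{2^{2^{\mathrm{poly}(s)}}}$ nodes. Both statements remain true if
\begin{itemize}
\item[(E1)] the tree language of the DTD is replaced by that of a specialized DTD (a regular tree language), and
\item[(E2)] finitely many counting constraints, with coefficients written in binary, are imposed.
\end{itemize}
\end{theorem}

The problem is NP-hard because its primary case is. Its exact complexity is not determined here.

Section~\ref{sec:tables} reduces consistency to a question about the count vector and about tables with prescribed column sizes, and Section~\ref{sec:idea} shows the method on one table. Section~\ref{sec:grammar} describes the node counts of skeletons by linear equations. Section~\ref{sec:cert} defines finite certificates of consistency; Sections~\ref{sec:sound} and~\ref{sec:complete} prove that they are sound and complete, and Section~\ref{sec:complexity} bounds their size.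

\subsection*{Conventions}

We write $\mathbb N=\{0,1,2,\dots\}$ and $[n]=\{1,\dots,n\}$. For a vector $t$ with nonnegative entries, $|t|$ is the sum of its entries; $\mathbf 1$ is the all-ones vector and $e_c$ the unit vector at coordinate $c$. We prove everything at once in the generality of (E1) and (E2), which costs nothing. A \emph{specification} is a triple $(D,\Sigma,\Lambda_0)$ of a specialized DTD, a finite set of keys and unary inclusion constraints, and a finite set of counting constraints; one specification, of size $s$, is fixed from now on. We put $a=\max(1,|A|)$.

\section{Reduction to tables}\label{sec:tables}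

Keys and unary inclusion constraints do not see where in the tree a node sits. For each $\tau$ they see only the table whose rows are the $\tau$-nodes and whose columns are the attributes in $R(\tau)$.

\begin{definition}
A \emph{$\tau$-table of format} $(N;(n_\ell)_{\ell\in R(\tau)})$ is a set $I$ of $N$ \emph{rows} with surjective maps $f_\ell\colon I\to[n_\ell]$, $\ell\in R(\tau)$, such that for every key $\tau[X]\to\tau$ in $\Sigma$ the map $(f_\ell)_{\ell\in X}$ is injective on $I$. For a map $\nu$ defined on $\tau$ and on all $(\tau,\ell)$, a $\tau$-table \emph{of format $\nu$} is one of format $(\nu(\tau);(\nu(\tau,\ell))_\ell)$.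
\end{definition}

Up to the names of the values, a column $f_\ell$ is a partition of the rows into $n_\ell$ nonempty classes $f_\ell^{-1}(i)$, the \emph{$\ell$-classes}. A key $X$ says that no two distinct rows share an $\ell$-class for all $\ell\in X$ at once.

To each inclusion constraint $\tau_1[\ell_1]\subseteq\tau_2[\ell_2]$ in $\Sigma$ we attach the inequality $\nu(\tau_1,\ell_1)-\nu(\tau_2,\ell_2)\le0$. Let $\Lambda$ consist of these inequalities and those of $\Lambda_0$, and let $\beta_0\ge1$ be the largest absolute value of an integer occurring in $\Lambda$ (or $1$ if that is smaller). Since integers are written in binary, $\beta_0\le2^s$.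

\begin{lemma}\label{lem:tables}
Let $\nu\colon\Omega\to\mathbb N$. There is a witness $T$ for $(D,\Sigma,\Lambda_0)$ with $\nu_T=\nu$ if and only if
\begin{itemize}
\item[(i)] some skeleton has exactly $\nu(\tau)$ nodes labeled $\tau$, for every $\tau\in E$;
\item[(ii)] $\nu$ satisfies the inequalities of $\Lambda$;
\item[(iii)] for every $\tau\in E$ there is a $\tau$-table of format $\nu$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $T$ be a witness with $\nu_T=\nu$, and let $V_{\tau,\ell}$ be the set of values of $\ell$ on $\tau$-nodes. Erasing the attributes gives (i). An inclusion constraint $\tau_1[\ell_1]\subseteq\tau_2[\ell_2]$ says that $V_{\tau_1,\ell_1}\subseteq V_{\tau_2,\ell_2}$, so the attached inequality holds; with $\Lambda_0$ this gives (ii). For (iii) take the $\tau$-nodes as rows and compose $x\mapsto x.\ell$ with a bijection $V_{\tau,\ell}\to[\nu(\tau,\ell)]$.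

Conversely, take the skeleton of (i), identify its $\tau$-nodes with the rows of the $\tau$-table of (iii), and let $x.\ell$ be the numeral of $f_\ell(x)$. The keys hold by the definition of a table. By surjectivity the values of $\ell$ on $\tau$-nodes are the numerals of $1,\dots,\nu(\tau,\ell)$. Hence $\nu_T=\nu$, so $\Lambda_0$ holds, and an inclusion constraint holds because $[\nu(\tau_1,\ell_1)]\subseteq[\nu(\tau_2,\ell_2)]$ by (ii).
\end{proof}

This is the only place where the inclusion constraints have to be unary. All value sets were renamed to initial segments of one sequence, and for initial segments inclusion is the same as an inequality of sizes. An inclusion between pairs of attributes depends on which pairs of values occur in the two tables, and the sizes of the columns do not record that.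

Conditions (i) and (ii) are linear in nature (for (i) see Section~\ref{sec:grammar}). The difficulty is (iii): for which formats does a table exist? With one key the answer is a product inequality.

\begin{example}[one key]\label{ex:onekey}
Suppose that $\tau[X]\to\tau$ is the only key for $\tau$, and let $N\ge1$. A table of format $(N;(n_\ell))$ exists if and only if $1\le n_\ell\le N$ for all $\ell$ and $N\le\prod_{\ell\in X}n_\ell$. Necessity follows from surjectivity of the columns and injectivity on $X$. For sufficiency let $n=\max_{\ell\in X}n_\ell$. The $n$ tuples $(\min(i,n_\ell))_{\ell\in X}$, $i\in[n]$, are distinct and use every value of every column in $X$. Add any $N-n$ further tuples from $\prod_{\ell\in X}[n_\ell]$, and fill each column outside $X$ by an arbitrary surjection.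
\end{example}

These are inequalities of the kind that appear in PDE. With several keys each key still gives its product inequality, but together they no longer suffice.

\begin{example}[several keys]\label{ex:latin}
Let $R(\tau)=\{\ell_1,\dots,\ell_k\}$, let every pair of attributes be a key, and consider the format $(n^2;n,\dots,n)$. All product inequalities hold, with equality. The columns $\ell_1,\ell_2$ identify the rows with $[n]^2$; the keys $\{\ell_1,\ell_i\}$ and $\{\ell_2,\ell_i\}$ say that column $\ell_i$ is a Latin square on this array; the keys $\{\ell_i,\ell_j\}$ with $i,j\ge3$ say that these squares are pairwise orthogonal. For $n=2$, $k=4$ no table exists: with values read modulo $2$, a Latin square of order $2$ has the form $f_{\ell_1}+f_{\ell_2}+\mathrm{const}$, so the pair $(f_{\ell_3},f_{\ell_4})$ takes only two values on the four rows.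
\end{example}

So a full description of the feasible formats would settle for which $n$ and $k$ there are $k-2$ mutually orthogonal Latin squares of order $n$, and one might doubt that any algorithm can cope with (iii). We avoid the question. Formats in which everything is small are searched exhaustively. For a format with large entries we never decide whether it admits a table; we move along a ray $\nu+\lambda\rho$ to a larger format that does. Along a ray the number of rows grows linearly in $\lambda$, while a product of two growing column sizes grows quadratically, so the tables that we must build are far from the tight regime of Example~\ref{ex:latin}.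

\section{The method on a table with four columns}\label{sec:idea}

Let $R(\tau)=\{b_1,b_2,u,v\}$ with the keys
\[
\{u,b_1\},\qquad\{u,b_2\},\qquad\{v,b_1,b_2\},\qquad\{u,v\}.
\]
Suppose that $b_1$ and $b_2$ are forced to take two values each, while $N$, $n_u$ and $n_v$ may grow. Every row lies in one of the four \emph{cells} $c\in C=\{11,12,21,22\}$, given by its values in the columns $b_1,b_2$. The \emph{profile} of a set of rows is the vector in $\mathbb N^C$ that counts its rows cell by cell.

\emph{Keys with one large column are linear.} The keys $\{u,b_1\}$ and $\{u,b_2\}$ say that two rows of one $u$-class differ in $b_1$ and in $b_2$. So the profile of a $u$-class is a unit vector, or $t=e_{11}+e_{22}$, or $t'=e_{12}+e_{21}$. A $u$-class has at most $2$ rows, and $N\le2n_u$. The key $\{v,b_1,b_2\}$ says that the profile of a $v$-class is a nonzero $0/1$ vector, and $N\le4n_v$.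

\emph{Averaging makes the linear bounds compatible.} Can $N=2n_u$ and $N=4n_v$ hold together? The $u$-classes and the $v$-classes partition the same rows, so their profiles have the same sum $m$. If all $u$-classes have profile $t$, then $m$ vanishes on the cells $12$ and $21$, a $v$-class has at most $2$ rows, and $N=4n_v$ is out of reach. But exchanging the two values of $b_2$ preserves the conditions above and turns $t$ into $t'$, and $t+t'=\mathbf 1$. So we take $\lambda$ classes of profile $t$ and $\lambda$ of profile $t'$ for $u$, and $\lambda$ classes of profile $\mathbf 1$ for $v$. Both sums equal $m=\lambda\mathbf 1$, and $(N,n_u,n_v)=(4\lambda,2\lambda,\lambda)$. The point is general: the permutations of the small domains act transitively on the cells, so the orbit of a largest allowed profile sums to a uniform vector, and the uniform distribution of rows over cells is optimal for all large columns simultaneously. To realize a ratio $N/n_u$ strictly between $1$ and $2$, one mixes such orbits with the orbit $e_{11},e_{12},e_{21},e_{22}$ of one-row classes, which is uniform too.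

\emph{Keys with two large columns are repaired by exchanges.} Name the rows $(c,i)$ with $c\in C$ and $i\in\mathbb Z/\lambda\mathbb Z$, and let the $i$th $v$-class consist of the four rows $(c,i)$. The first attempt at $u$-classes, $\{(11,i),(22,i)\}$ and $\{(12,i),(21,i)\}$, violates the key $\{u,v\}$. But a row of a class may be exchanged for any other row of the same cell without changing a profile, hence without harming the other three keys. The classes $\{(11,i),(22,i+1)\}$ and $\{(12,i),(21,i+1)\}$ satisfy all four keys as soon as $\lambda\ge2$; Table~\ref{tab:example} shows $\lambda=2$. For $\lambda=1$ there is no table, since $N=4>2=n_un_v$. In general, classes have bounded size while every cell contains more and more rows, so for large $\lambda$ there is always a row far from all conflicts to exchange with.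

\begin{table}[ht]
\centering
\begin{tabular}{c|cccc|cccc}
$b_1$&1&1&2&2&1&1&2&2\\
$b_2$&1&2&1&2&1&2&1&2\\
$u$&1&3&4&2&2&4&3&1\\
$v$&1&1&1&1&2&2&2&2
\end{tabular}
\caption{Eight rows, printed vertically, over the attributes $b_1,b_2,u,v$ with $2,2,4,2$ values. Each of $\{u,b_1\}$, $\{u,b_2\}$, $\{v,b_1,b_2\}$, $\{u,v\}$ is a key.}\label{tab:example}
\end{table}

A key with no large column, such as $\{b_1,b_2\}$, would bound $N$ by the number of cells, so it cannot occur when $N$ is large.

Three things are missing for a proof. The node counts must come from a skeleton. The constraints in $\Lambda$ may amount to equations, so the pumped counts must be controlled exactly; for this we pump along a ray $\nu+\lambda\rho$ whose base point $\nu$ carries exact integer data and whose direction $\rho$ is scaled to be divisible by everything we need. And we must decide which counts are small and which are large, in such a way that all large counts can grow together while the small ones stay fixed.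

\section{Node counts of skeletons}\label{sec:grammar}

We describe the vectors in Lemma~\ref{lem:tables}(i) by counting how often each rule of a context-free grammar is used.

Recall that the \emph{Glushkov automaton} of a regular expression is a nondeterministic finite automaton for its language with one state for each occurrence of a letter and one initial state. It has no $\varepsilon$-transitions, no transition enters the initial state, and it is computable in polynomial time. For $\tau'\in E'$ let $\mathcal A_{\tau'}$ be the Glushkov automaton of $P'(\tau')$, with initial state $q_{\tau'}$; the state sets are taken disjoint, and $Q$ is their union. Consider the grammar with nonterminals $Q$, start symbol $q_0=q_{r'}$, and the set $\mathcal P$ of productions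
\[
q\to q_{\sigma'}\,\bar q\quad\text{for each transition }(q,\sigma',\bar q),\qquad\qquad q\to\varepsilon\quad\text{for each final state }q .
\]
The left-hand side of $p\in\mathcal P$ is its \emph{head} $\mathrm{hd}(p)$, and $\#_q(p)\le2$ is the number of occurrences of $q$ in its right-hand side. A \emph{derivation tree} is a finite ordered tree whose nodes carry productions, such that the root has head $q_0$ and the heads of the children of each node spell the right-hand side of its production. For a vector $y$ indexed by $\mathcal P$ and for $\tau\in E$ put
\[
N_\tau(y)=\sum_{\tau'\in\pi^{-1}(\tau)}\ \sum_{p:\ \mathrm{hd}(p)=q_{\tau'}}y_p ,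
\]
a sum of distinct coordinates of $y$.

\begin{lemma}\label{lem:grammar}
A vector $(N_\tau)_{\tau\in E}$ lists the node counts of a skeleton if and only if $N_\tau=N_\tau(y)$ for all $\tau$, where $y\in\mathbb N^{\mathcal P}$ is the vector of production counts of some derivation tree.
\end{lemma}

\begin{proof}
It suffices to match trees conforming to $(E',P',r')$ with derivation trees so that the $\tau'$-nodes correspond to the nodes with head $q_{\tau'}$.

Given a conforming tree, choose for each node $x$, with label $\tau'$ and children $x_1,\dots,x_k$, an accepting run $q_{\tau'}=s_0,s_1,\dots,s_k$ of $\mathcal A_{\tau'}$ on the labels of the children. Create derivation nodes $(x,0),\dots,(x,k)$. For $i<k$ the node $(x,i)$ carries $s_i\to q_{\mathrm{lab}(x_{i+1})}s_{i+1}$ and has children $(x_{i+1},0)$ and $(x,i+1)$; the node $(x,k)$ carries $s_k\to\varepsilon$. This is a derivation tree. For $i\ge1$ the state $s_i$ is the target of a transition and hence not initial, so the nodes with head $q_{\tau'}$ are exactly the nodes $(x,0)$ with $\mathrm{lab}(x)=\tau'$.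

Given a derivation tree, note that the root and all first children have initial states as heads, while second children do not. Take the nodes with an initial head $q_{\tau'}$ as the nodes of a new tree, with label $\tau'$. From such a node $x$ follow second children until a production $q\to\varepsilon$ is met, and declare the first children seen along this path, in order, to be the children of $x$. The heads along the path form an accepting run of $\mathcal A_{\tau'}$ on their labels, so the new tree conforms to $(E',P',r')$.
\end{proof}

In a derivation tree every node other than the root fills one occurrence of a nonterminal in the production of its parent. So the production counts satisfy the \emph{balance equations}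
\begin{equation}\label{eq:balance}
[q=q_0]+\sum_{p\in\mathcal P}\#_q(p)\,y_p=\sum_{p:\ \mathrm{hd}(p)=q}y_p\qquad(q\in Q),
\end{equation}
where $[q=q_0]$ is $1$ if $q=q_0$ and $0$ otherwise. Balance alone is not sufficient. If $P'(r')=\varepsilon$ and $P'(\tau')=\tau'$ for some $\tau'\neq r'$, then one use of each of $q_0\to\varepsilon$, $q_{\tau'}\to q_{\tau'}\bar q$, $\bar q\to\varepsilon$ satisfies \eqref{eq:balance}, although no conforming tree has a $\tau'$-node: the second production feeds itself in a cycle that is not attached to the root. A reachability condition excludes this. For $F\subseteq\mathcal P$ let $\Gamma_F$ be the digraph on $Q$ with an edge $\mathrm{hd}(p)\to q$ whenever $p\in F$ and $\#_q(p)>0$. Call $F$ \emph{connected} if $\mathrm{hd}(p)$ is reachable from $q_0$ in $\Gamma_F$ for every $p\in F$.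

\begin{lemma}[cf.\ \cite{esparza}]\label{lem:parikh}
A vector $y\in\mathbb N^{\mathcal P}$ is the vector of production counts of a derivation tree if and only if it satisfies \eqref{eq:balance} and its support $F=\{p:y_p>0\}$ is connected.
\end{lemma}

\begin{proof}
For necessity, \eqref{eq:balance} was explained above, and the path from the root to a node carrying $p$ gives a path from $q_0$ to $\mathrm{hd}(p)$ in $\Gamma_F$.

For sufficiency we assemble the nodes in any way that balance permits and then attach stray cycles to the root one at a time. Take $y_p$ nodes carrying $p$, for each $p$, and label them $\mathrm{hd}(p)$. Give each node one \emph{slot} for each symbol occurrence in the right-hand side of its production, labeled by that symbol, and add one \emph{root slot} labeled $q_0$. By \eqref{eq:balance} there are as many nodes as slots with each label, so there are label-preserving bijections $\varphi$ from nodes to slots. The owner of the slot $\varphi(x)$ is the \emph{parent} of $x$; the node in the root slot has no parent. A node is \emph{inside} if its chain of parents ends at the root slot, and \emph{outside} otherwise. If all nodes are inside, $\varphi$ defines a derivation tree with production counts $y$. Choose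 $\varphi$ with the largest number of inside nodes, let $O$ be the set of outside nodes, and suppose $O\ne\emptyset$. Let $W$ be the set of labels of inside nodes; $q_0\in W$, because the node in the root slot is inside.

A node with a parent is inside exactly when its parent is. So the nodes of $O$ fill exactly the slots owned by nodes of $O$. If we redistribute the nodes of $O$ among these slots in any label-preserving way, the inside nodes remain the same, and the new bijection is again maximal.

\emph{Step 1: for a maximal $\varphi$, no outside node with label in $W$ lies on a cycle of parents.} Suppose $z=z_0,z_1,\dots,z_{k-1}$ is such a cycle, with $z_i$ the parent of $z_{i+1}$ and $z_{k-1}$ the parent of $z_0$, and let $x$ be an inside node with the label of $z$. Exchange $\varphi(x)$ and $\varphi(z)$. Now $z$ sits in the former slot of $x$. This is the root slot, or it is owned by an inside node whose chain of parents contains neither $x$ nor $z$ and is therefore unchanged; so $z$ is inside. Then $z_1,\dots,z_{k-1}$, whose slots are unchanged, are inside, and so is $x$, whose parent is now $z_{k-1}$. A formerly inside node whose chain passed through $x$ still reaches $x$, and the chains of the other inside nodes are unchanged.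 The number of inside nodes has grown, which contradicts maximality.

\emph{Step 2: passing to labels.} Let $H$ be the digraph on the labels of the nodes of $O$ with an edge $q\to q'$ if some node of $O$ labeled $q$ owns a slot labeled $q'$. We claim that no label in $W$ lies on a directed cycle of $H$. Otherwise take a simple cycle $s_0\to s_1\to\dots\to s_{k-1}\to s_0$ with $s_0\in W$, and choose $z_i\in O$ labeled $s_i$ with a slot labeled $s_{i+1}$ (indices modulo $k$). The $z_i$ are distinct because their labels are. Put $z_{i+1}$ into the chosen slot of $z_i$, and distribute the remaining nodes of $O$ among the remaining slots of $O$, which is possible because the numbers still agree label by label. Now $z_0$ lies on a cycle of parents, against Step~1.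

\emph{Step 3: using connectedness.} Every vertex of $H$ has a predecessor in $H$, because every node of $O$ has its parent in $O$. Let $\mathcal S$ be a strongly connected component of $H$ that no edge enters from outside. All predecessors of vertices of $\mathcal S$ lie in $\mathcal S$. Hence every vertex of $\mathcal S$ lies on a cycle of $H$: this holds by strong connectivity if $|\mathcal S|\ge2$, and if $\mathcal S$ is a single vertex, it is its own predecessor. Pick $q\in\mathcal S$. It is the head of a production in $F$, so there is a path $q_0=s_0\to s_1\to\dots\to s_k=q$ in $\Gamma_F$. Let $i$ be maximal with $s_i\in W$. For $i\le j<k$ consider a node carrying a production that gives the edge $s_j\to s_{j+1}$. If it were inside, its slot labeled $s_{j+1}$ would hold an inside node, and $s_{j+1}\in W$, contrary to the choice of $i$. So it is outside, and $s_j\to s_{j+1}$ is an edge of $H$. Walking back from $s_k\in\mathcal S$ we get $s_i\in\mathcal S$. Thus $s_i\in W$ lies on a cycle of $H$, against Step~2.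
\end{proof}

What matters for pumping is that connectedness depends on the support only: adding to $y$ a vector that is supported in $F$ and satisfies \eqref{eq:balance} without the term $[q=q_0]$ preserves both conditions of the lemma.

\section{Certificates}\label{sec:cert}

A certificate records which counts are small, the exact data that involve small counts, a base point and a direction. We first fix the vocabulary for an element type with many nodes.

Let $\Omega=\mathbf S\uplus\mathbf L$ be a partition into \emph{small} and \emph{large} elements and let $\sigma\colon\mathbf S\to\mathbb N$. For $\tau\in E\cap\mathbf L$ put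
\[
B_\tau=\{\ell\in R(\tau):(\tau,\ell)\in\mathbf S\},\qquad U_\tau=R(\tau)\setminus B_\tau,\qquad C_\tau=\prod_{b\in B_\tau}[\sigma(\tau,b)].
\]
The elements of $C_\tau$ are the \emph{cells}; if $B_\tau=\emptyset$ there is one cell, the empty tuple. When rows have been assigned cells, the \emph{profile} of a set of rows is the vector in $\mathbb N^{C_\tau}$ that counts its rows cell by cell. For $u\in U_\tau$ the keys in which $u$ is the only large attribute give the family
\[
\mathcal Y_u=\bigl\{X\setminus\{u\}\ :\ (\tau[X]\to\tau)\in\Sigma,\ X\cap U_\tau=\{u\}\bigr\}
\]
of subsets of $B_\tau$. We call $u$ \emph{critical} if $\mathcal Y_u\ne\emptyset$. For critical $u$, a vector $t\in\{0,1\}^{C_\tau}$ is \emph{admissible} if $t\ne0$ and, for every $Y\in\mathcal Y_u$, no two distinct cells in the support of $t$ agree in all coordinates $b\in Y$. Let $\mathcal T_u$ be the finite set of admissible vectors. All unit vectors $e_c$ are admissible; if $\{u\}$ itself is a key, then $\emptyset\in\mathcal Y_u$ and they are the only ones. (Objects indexed by $u$ depend on the pair $(\tau,u)$; we suppress $\tau$.) The definition is made so that, for critical $u$ and a nonempty set $Z$ of rows,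
\begin{equation}\label{eq:adm}
\begin{array}{c}\text{the profile of $Z$ is admissible if and only if, for every $Y\in\mathcal Y_u$,}\\ \text{no two distinct rows of $Z$ have cells that agree on $Y$.}\end{array}
\end{equation}
Indeed, two rows in the same cell agree on every $Y$, and $\mathcal Y_u\neq\emptyset$, so each side forces the rows of $Z$ into distinct cells; then the two sides say the same. In Section~\ref{sec:idea}, $\mathcal Y_u=\{\{b_1\},\{b_2\}\}$ and $\mathcal Y_v=\{\{b_1,b_2\}\}$.

The \emph{homogenization} of a linear constraint is obtained by replacing its constant term by $0$.

\begin{definition}\label{def:cert}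
A \emph{certificate} for $(D,\Sigma,\Lambda_0)$ consists of the following data.
\begin{itemize}
\item[(C1)] \emph{Small values.} A partition $\Omega=\mathbf S\uplus\mathbf L$ such that $\tau\in\mathbf S$ implies $(\tau,\ell)\in\mathbf S$ for all $\ell\in R(\tau)$, and a map $\sigma\colon\mathbf S\to\mathbb N$.
\item[(C2)] \emph{Small tables.} For each $\tau\in E\cap\mathbf S$, a $\tau$-table of format $\sigma$.
\item[(C3)] \emph{Large types.} For each $\tau\in E\cap\mathbf L$ it is required that $\sigma(\tau,b)\ge1$ for $b\in B_\tau$ and that no key $\tau[X]\to\tau$ in $\Sigma$ has $X\subseteq B_\tau$. For each critical $u\in U_\tau$ a vector $t^*_u\in\mathcal T_u$ is given; put $\alpha_u=|t^*_u|\ge1$.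
\item[(C4)] \emph{Base point.} A connected set $F\subseteq\mathcal P$; a vector $y\in\mathbb N^{\mathcal P}$ with support exactly $F$ that satisfies \eqref{eq:balance}; and a map $\nu\colon\Omega\to\mathbb N$ that extends $\sigma$, satisfies $\Lambda$, and has $\nu(\tau)=N_\tau(y)$ for all $\tau\in E$ and $\nu(\tau,u)\le\nu(\tau)$ for $\tau\in E\cap\mathbf L$, $u\in U_\tau$. Further, for each $\tau\in E\cap\mathbf L$ a vector $m_\tau\in\mathbb N^{C_\tau}$ with $|m_\tau|=\nu(\tau)$, and for each critical $u\in U_\tau$ a vector $k_u\in\mathbb N^{\mathcal T_u}$ with
\[
\sum_{t\in\mathcal T_u}k_{u,t}\,t=m_\tau,\qquad\sum_{t\in\mathcal T_u}k_{u,t}=\nu(\tau,u).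
\]
\item[(C5)] \emph{Direction.} A vector $w\in\mathbb Q_{\ge0}^{\mathcal P}$ that vanishes outside $F$ and satisfies the homogenization of \eqref{eq:balance}, and a map $\rho\colon\Omega\to\mathbb Q_{\ge0}$ that satisfies the homogenization of $\Lambda$, with $\rho(\tau)=N_\tau(w)$ for all $\tau\in E$, $\rho=0$ on $\mathbf S$, $\rho>0$ on $\mathbf L$, and, for $\tau\in E\cap\mathbf L$ and $u\in U_\tau$,
\[
\rho(\tau,u)\le\rho(\tau),\qquad\text{and}\qquad\rho(\tau)\le\alpha_u\,\rho(\tau,u)\ \text{ if $u$ is critical.}
\]
\end{itemize}
\end{definition}

In (C4), $m_\tau$ stands for the profile of all rows of a $\tau$-table and $k_{u,t}$ for the number of $u$-classes of profile $t$. Keys with two or more large attributes appear nowhere in the certificate, so the base point need not be the count vector of a witness. Of the keys with one large attribute, the direction retains only the linear inequality with coefficient $\alpha_u$. The best choice of $t^*_u$ is an admissible vector of largest size, and this is the choice made in Section~\ref{sec:complete}; maximality is not part of the definition, so that a verifier need not inspect all of $\mathcal T_u$.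

\section{Soundness: pumping along the ray}\label{sec:sound}

We begin with the exchange argument, which concerns partitions only.

\begin{lemma}\label{lem:separate}
Let $I$ be a finite set of rows, each assigned to a cell in a finite set $C$, and let $\mathcal Z_1,\dots,\mathcal Z_h$ be partitions of $I$ into classes of size at most $\theta$. Suppose that every cell contains more than $\theta(2h\theta+1)$ rows. Then the partitions can be modified, keeping the number of classes and the profile of every class, so that no two distinct rows share both a class of $\mathcal Z_i$ and a class of $\mathcal Z_j$ with $i\ne j$.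
\end{lemma}

\begin{proof}
We treat $\mathcal Z_1,\dots,\mathcal Z_h$ in turn. Suppose the property holds among $\mathcal Z_1,\dots,\mathcal Z_{j-1}$; we modify $\mathcal Z_j$ only. Call two distinct rows \emph{adjacent} if they share a class of some $\mathcal Z_i$ with $i<j$. A row is adjacent to at most $\Delta=h\theta$ others. Call a pair of rows \emph{bad} if they are adjacent and lie in one class of $\mathcal Z_j$. Let $\{x,z\}$ be a bad pair in the class $Z\in\mathcal Z_j$. We look for a row $x'$ in the cell of $x$ such that
\begin{itemize}
\item $x'\notin Z$, which excludes at most $\theta$ rows;
\item $x'$ is adjacent to no row of $Z$, which excludes at most $\theta\Delta$ rows;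
\item the class $Z'\in\mathcal Z_j$ of $x'$ contains no row adjacent to $x$, which excludes the rows of at most $\Delta$ classes, at most $\Delta\theta$ rows.
\end{itemize}
At most $\theta(2\Delta+1)$ rows are excluded, so $x'$ exists. Replace $Z$ by $(Z\setminus\{x\})\cup\{x'\}$ and $Z'$ by $(Z'\setminus\{x'\})\cup\{x\}$. Since $x$ and $x'$ lie in the same cell, the profiles, and with them the sizes, of both classes are unchanged. Adjacency is unchanged. Neither $x$ nor $x'$ is adjacent to a row of its new class, so no bad pair contains $x$ or $x'$; a pair containing neither is bad after the exchange exactly if it was bad before. The pair $\{x,z\}$ is no longer bad, so the number of bad pairs has dropped. After finitely many exchanges none is left, and the property holds among $\mathcal Z_1,\dots,\mathcal Z_j$.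
\end{proof}

\begin{proposition}\label{prop:sound}
If a certificate exists, then $(D,\Sigma,\Lambda_0)$ is consistent.
\end{proposition}

\begin{proof}
We choose all constants explicitly, for use in Section~\ref{sec:complexity}.

\emph{The group.} For $\tau\in E\cap\mathbf L$ let $G_\tau=\prod_{b\in B_\tau}\mathrm{Sym}([\sigma(\tau,b)])$. It acts on $C_\tau$ coordinatewise, and transitively, and it acts on $\mathbb N^{C_\tau}$ by $(gt)_{gc}=t_c$. Two cells $c,c'$ agree on $Y\subseteq B_\tau$ if and only if $gc,gc'$ do, so $G_\tau$ preserves each $\mathcal T_u$. For any $t$ the vector $\sum_{g}gt$ is $G_\tau$-invariant, hence constant by transitivity, and its entries sum to $|G_\tau|\,|t|$. Thus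
\begin{equation}\label{eq:average}
\sum_{g\in G_\tau}g\,t^*_u=\frac{|G_\tau|\,\alpha_u}{|C_\tau|}\,\mathbf 1 .
\end{equation}

\emph{The mixture.} Per unit of $\lambda$ we shall add $\rho(\tau)$ rows and must divide them into $\rho(\tau,u)$ new $u$-classes. For critical $u$ we use $\xi_u$ classes of size $\alpha_u$ and $\zeta_u$ classes of size $1$, so we need
\begin{equation}\label{eq:mix}
\alpha_u\xi_u+\zeta_u=\rho(\tau),\qquad\xi_u+\zeta_u=\rho(\tau,u),\qquad\xi_u,\zeta_u\ge0 .
\end{equation}
If $\alpha_u\ge2$, the two equations have the solution
\[
\xi_u=\frac{\rho(\tau)-\rho(\tau,u)}{\alpha_u-1},\qquad\zeta_u=\frac{\alpha_u\,\rho(\tau,u)-\rho(\tau)}{\alpha_u-1},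
\]
and the last two inequalities of (C5) say precisely that it is nonnegative. If $\alpha_u=1$, these inequalities give $\rho(\tau)=\rho(\tau,u)$, and we put $\xi_u=0$, $\zeta_u=\rho(\tau)$.

\emph{Scaling.} Let $\chi$ be the product of the denominators of the entries of $w$ and $\rho$, of the numbers $\alpha_u-1$ over all critical $u$ with $\alpha_u\ge2$, and of the numbers $|C_\tau|\,|G_\tau|$ over $\tau\in E\cap\mathbf L$. Multiply $w$, $\rho$ and all $\xi_u,\zeta_u$ by $\chi$ and keep their names. Conditions (C5) and \eqref{eq:mix} are homogeneous and persist. The first factors make $w$ and $\rho$ integral, the second make all $\xi_u,\zeta_u$ integral, and the third make all these integers divisible by $|C_\tau|$ and by $|G_\tau|$ for every $\tau\in E\cap\mathbf L$. In particular $\rho\ge1$ on $\mathbf L$ and $\rho(\tau)\ge|C_\tau|$. Let $\theta$ be the largest of the numbers $1$, $|C_\tau|$ and $\nu(\tau)+\rho(\tau)$, $\tau\in E\cap\mathbf L$, and put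
\begin{equation}\label{eq:lambda}
\lambda=1+\theta(2a\theta+1),\qquad y'=y+\lambda w,\qquad\nu'=\nu+\lambda\rho .
\end{equation}

We verify the conditions of Lemma~\ref{lem:tables} for $\nu'$. The vector $y'\in\mathbb N^{\mathcal P}$ satisfies \eqref{eq:balance} and has support $F$, and $N_\tau(y')=\nu'(\tau)$; Lemmas~\ref{lem:parikh} and~\ref{lem:grammar} give (i). Since $\nu$ satisfies $\Lambda$ and $\rho$ its homogenization, (ii) holds. For $\tau\in E\cap\mathbf S$, (C1) and $\rho|_{\mathbf S}=0$ show that $\nu'$ agrees with $\sigma$ on $\tau$ and all $(\tau,\ell)$, and (C2) supplies the table. It remains to build a $\tau$-table of format $\nu'$ for $\tau\in E\cap\mathbf L$. We drop the index $\tau$ from $B,U,C,G$.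

\emph{Rows and small columns.} Let $m'=m_\tau+\frac{\lambda\rho(\tau)}{|C|}\mathbf 1\in\mathbb N^C$. Then $|m'|=\nu'(\tau)$ and $m'_c\ge\lambda$ for all $c$. Take $m'_c$ rows in the cell $c$, for each $c\in C$, and let $f_b$ read the $b$th coordinate of the cell. All cells are occupied, and every value in $[\sigma(\tau,b)]$ is the $b$th coordinate of some cell because all factors of $C$ are nonempty by (C3). So $f_b$ maps onto $[\sigma(\tau,b)]=[\nu'(\tau,b)]$.

\emph{Critical columns.} Let $u\in U$ be critical. Form a list of vectors that contains $k_{u,t}$ copies of $t$ for each $t\in\mathcal T_u$, further $\lambda\xi_u/|G|$ copies of $gt^*_u$ for each $g\in G$, and $\lambda\zeta_u/|C|$ copies of $e_c$ for each $c\in C$. All are admissible. By (C4), \eqref{eq:average} and \eqref{eq:mix} their sum is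
\[
m_\tau+\frac{\lambda\xi_u\alpha_u}{|C|}\mathbf 1+\frac{\lambda\zeta_u}{|C|}\mathbf 1=m_\tau+\frac{\lambda\rho(\tau)}{|C|}\mathbf 1=m',
\]
and their number is $\nu(\tau,u)+\lambda\xi_u+\lambda\zeta_u=\nu'(\tau,u)$. Since the sum is $m'$, the rows of each cell $c$ can be handed out, one to each vector of the list that has a $1$ at $c$. This partitions the rows into $\nu'(\tau,u)$ nonempty classes with admissible profiles, each of at most $|C|\le\theta$ rows.

\emph{Noncritical large columns.} Let $u\in U$ be noncritical. By (C4) and (C5), $1\le\nu'(\tau,u)\le\nu'(\tau)$, so the rows can be partitioned into $\nu'(\tau,u)$ nonempty classes of size at most $\lceil\nu'(\tau)/\nu'(\tau,u)\rceil$. From $\nu'(\tau)\le\lambda(\nu(\tau)+\rho(\tau))$ and $\nu'(\tau,u)\ge\lambda\rho(\tau,u)\ge\lambda$ we see that this is at most $\nu(\tau)+\rho(\tau)\le\theta$.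

\emph{Separation.} We have $h=|U|\le a$ partitions with classes of size at most $\theta$, and every cell contains at least $\lambda>\theta(2h\theta+1)$ rows. Modify the partitions by Lemma~\ref{lem:separate}, and for $u\in U$ let $f_u$ number the classes of the $u$th partition by $[\nu'(\tau,u)]$. Then $f_u$ is surjective.

\emph{Keys.} Let $\tau[X]\to\tau$ be in $\Sigma$ and suppose that two distinct rows agree on $X$. By (C3), $X\cap U\ne\emptyset$. If $|X\cap U|\ge2$, the rows share classes of two of the partitions, which Lemma~\ref{lem:separate} has excluded. If $X\cap U=\{u\}$, then $u$ is critical, the rows lie in one $u$-class, and their cells agree on $X\setminus\{u\}\in\mathcal Y_u$; this contradicts \eqref{eq:adm}, since the class has an admissible profile. So we have a $\tau$-table of format $\nu'$, and Lemma~\ref{lem:tables} yields a witness with count vector $\nu'$.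
\end{proof}

The condition $\rho>0$ on $\mathbf L$ carried the argument twice: $\rho(\tau)>0$ made every cell fill up as $\lambda$ grows, and $\rho(\tau,u)>0$ kept the $u$-classes bounded, so that $\theta$ could be fixed before $\lambda$. An attribute whose number of values cannot grow must be declared small; the attribute $b$ in the first DTD of Example~\ref{ex:intro} shows that ignoring a key that contains it and one large attribute would be unsound.

\section{Completeness: the gap argument}\label{sec:complete}

We must extract a certificate from a witness, with a computable bound on the small values. Everything but the direction can be read off from the witness. The direction comes from the structure of polyhedra, and we recall the facts needed here and in Section~\ref{sec:complexity}.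

\subsection*{Facts on polyhedra}

A polyhedron $\mathcal Q\subseteq\mathbb R^d$ is the solution set of finitely many linear equations and weak inequalities. A \emph{vertex} is a point of $\mathcal Q$ that is the unique solution of $d$ linearly independent constraints of $\mathcal Q$ taken as equations. The \emph{recession cone} of a nonempty $\mathcal Q$ is the solution set of the homogenized constraints.
\begin{itemize}
\item[(P1)] (Minkowski--Weyl) A nonempty polyhedron in the nonnegative orthant has a finite nonempty set of vertices, and each of its points is the sum of a convex combination of vertices and an element of the recession cone.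
\item[(P2)] (Cramer) If a nonsingular $k\times k$ system has integer coefficients and right-hand sides of absolute value at most $\beta\ge1$, the coordinates of its solution are quotients of integer determinants of absolute value at most $k!\,\beta^k\le(k\beta)^k$, with one common nonzero denominator. In particular they are rational and at most $k!\,\beta^k$ in absolute value.
\item[(P3)] A cone $\mathcal C$ in the nonnegative orthant defined by homogeneous constraints with integer coefficients is generated by the vertices of the slice $\{x\in\mathcal C:|x|=1\}$, which are finitely many rational vectors. Indeed, the recession cone of the slice is $\{x\in\mathcal C:|x|=0\}=\{0\}$, so by (P1) $x/|x|$ is a convex combination of vertices for every $x\in\mathcal C\setminus\{0\}$.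
\item[(P4)] (Carath\'eodory) An element of a cone in $\mathbb R^\delta$ generated by finitely many vectors is a nonnegative combination of at most $\delta$ of them.
\item[(P5)] The columns of $M$ indexed by the support of a vertex $x$ of $\{x\ge0:Mx=b\}$ are linearly independent. Otherwise some $z\ne0$ supported there has $Mz=0$, and $x+z$ satisfies as an equation every constraint that $x$ does, contrary to uniqueness.
\end{itemize}

\subsection*{Choosing the threshold}

Freeze the counts that are at most $K$ and let $\mathcal Q$ be the polyhedron of all linear constraints that the remaining counts satisfy. By (P1), a coordinate of the witness that exceeds the corresponding coordinate of every vertex of $\mathcal Q$ is positive in some recession direction, so it can be pumped. But the coefficients of $\mathcal Q$ contain the frozen values and the numbers $\alpha_u$, so the bound on the vertices is a function $g(K)$ much larger than $K$. A count between $K$ and $g(K)$ is neither frozen nor known to be pumpable. We can freeze it by raising $K$ to $g(K)$; this raises the threshold again, but it can be forced on us only $|\Omega|$ times. Put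
\[
d_0=|\mathcal P|+|\Omega|,\qquad g(K)=(2d_0\beta_0K^a)^{d_0},\qquad K_0=1,\quad K_{j+1}=g(K_j),\quad K^*=K_{|\Omega|}.
\]
For $K\ge1$ we have $g(K)>K^a\ge K$, so the sequence $K_j$ increases.

\begin{proposition}\label{prop:complete}
If $(D,\Sigma,\Lambda_0)$ is consistent, there is a certificate with $\sigma(\omega)\le K^*$ for all $\omega\in\mathbf S$.
\end{proposition}

\begin{proof}
Let $\nu$ be the count vector of a witness. Lemma~\ref{lem:tables} shows that $\nu$ satisfies $\Lambda$ and gives a $\tau$-table of format $\nu$ for each $\tau$. Lemmas~\ref{lem:grammar} and~\ref{lem:parikh} give $y\in\mathbb N^{\mathcal P}$ satisfying \eqref{eq:balance}, with connected support $F$ and $N_\tau(y)=\nu(\tau)$. The $|\Omega|+1$ intervals $(K_j,K_{j+1}]$, $0\le j\le|\Omega|$, are disjoint, so one of them contains none of the $|\Omega|$ numbers $\nu(\omega)$. Let $K=K_j\le K^*$ be its left end, and put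
\[
\mathbf S=\{\omega:\nu(\omega)\le K\},\qquad\mathbf L=\{\omega:\nu(\omega)>g(K)\},\qquad\sigma=\nu|_{\mathbf S}.
\]
Then $\Omega=\mathbf S\uplus\mathbf L$. Surjectivity of the columns gives $\nu(\tau,\ell)\le\nu(\tau)$ for all $(\tau,\ell)$, which implies (C1), and the tables give (C2).

(C3). Let $\tau\in E\cap\mathbf L$. The $\tau$-table has a row, so $\nu(\tau,\ell)\ge1$ for all $\ell$. A key with $X\subseteq B_\tau$ would give $\nu(\tau)\le K^{|X|}\le K^a<g(K)$, which is false. For critical $u$ choose $t^*_u\in\mathcal T_u$ with $|t^*_u|$ maximal; then $\alpha_u\le|C_\tau|\le K^a$.

(C4). The conditions on $F,y,\nu$ have been noted. For $\tau\in E\cap\mathbf L$ assign to each row of the $\tau$-table the cell $(f_b)_{b\in B_\tau}$, and let $m_\tau$ be the profile of all rows; $|m_\tau|=\nu(\tau)$. Let $u\in U_\tau$ be critical. For $Y\in\mathcal Y_u$ the set $Y\cup\{u\}$ is a key, so no two distinct rows of a $u$-class agree on $Y$, and by \eqref{eq:adm} every $u$-class has an admissible profile. Let $k_{u,t}$ be the number of $u$-classes of profile $t$. There are $\nu(\tau,u)$ classes and they partition the rows, which gives the two equations of (C4). By the maximality of $t^*_u$ we also obtain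
\begin{equation}\label{eq:ratio}
\nu(\tau)=\sum_tk_{u,t}|t|\le\alpha_u\,\nu(\tau,u).
\end{equation}

(C5). Let $\mathcal Q$ be the polyhedron in the variables $(\hat y_p)_{p\in F}$ and $(\hat\nu(\omega))_{\omega\in\Omega}$, with $\hat y_p$ read as $0$ for $p\notin F$, given by: the equations \eqref{eq:balance} for $\hat y$; $\hat\nu(\tau)=N_\tau(\hat y)$ for $\tau\in E$; $\hat\nu(\omega)=\sigma(\omega)$ for $\omega\in\mathbf S$; the inequalities of $\Lambda$ for $\hat\nu$; $\hat\nu(\tau,u)\le\hat\nu(\tau)$ for $\tau\in E\cap\mathbf L$, $u\in U_\tau$; $\hat\nu(\tau)\le\alpha_u\hat\nu(\tau,u)$ for critical $u$; and nonnegativity of all variables. By the above and \eqref{eq:ratio}, $(y,\nu)\in\mathcal Q$. The dimension is $d\le d_0$, and all coefficients and constant terms are integers of absolute value at most $\max(2,\beta_0,K^a)\le2\beta_0K^a$. By (P2) every coordinate of a vertex is at most $(2d\beta_0K^a)^d\le g(K)$. By (P1), $(y,\nu)$ is the sum of a convex combination of vertices and an element $(w_0,\rho_0)$ of the recession cone $\mathcal C$, and for $\omega\in\mathbf L$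
\[
\rho_0(\omega)\ge\nu(\omega)-g(K)>0 .
\]
The homogenized constraints of $\mathcal Q$ are exactly the conditions of (C5) other than rationality and positivity on $\mathbf L$. Let $(w,\rho)$ be the sum of the rational generators of $\mathcal C$ given by (P3). It lies in $\mathcal C$. For $\omega\in\mathbf L$ some generator is positive at $\omega$, because $\rho_0(\omega)>0$, and all generators are nonnegative; so $\rho(\omega)>0$. Thus $(w,\rho)$, with $w$ extended by $0$ outside $F$, satisfies (C5).
\end{proof}

\section{Decidability and complexity}\label{sec:complexity}

Once the data in (C1)--(C3) and the set $F$ are fixed, (C4) is a system of linear constraints over $\mathbb N$. It has one unknown $k_{u,t}$ for each admissible vector, up to $2^{|C_\tau|}$ of them, but only about $|C_\tau|$ equations for each critical $u$. We therefore need a bound on small solutions that depends on the number of equations and not on the number of unknowns.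

\begin{lemma}\label{lem:small}
Let $M$ be an integer $d\times n$ matrix, $d\ge1$, with entries of absolute value at most $\mu\ge1$, and let $b\in\mathbb Z^d$ have entries of absolute value at most $\beta\ge\mu$. If $Mx=b$ has a solution in $\mathbb N^n$, then for some $\delta\le d^2(\log_2(3\mu)+2)^2$ it has one with at most $\delta$ nonzero entries, each at most $(\delta+1)\bigl((d+1)\beta\bigr)^{d+1}$.
\end{lemma}

\begin{proof}
\emph{Support.} Let $x$ be a solution in $\mathbb N^n$ whose support $J$ has the least possible size $\delta$; we may assume $\delta\ge1$. For a subset of $J$, the sum of the corresponding columns of $M$ is an integer vector with entries in $[-\delta\mu,\delta\mu]$, so there are at most $(2\delta\mu+1)^d$ possible sums. If $2^\delta$ is larger, two distinct subsets have the same sum. Removing their common elements gives disjoint $J_1,J_2\subseteq J$ with equal sums and, say, $J_1\ne\emptyset$. Subtract $\min_{i\in J_1}x_i$ from the entries of $x$ in $J_1$ and add it to those in $J_2$. The result is a solution in $\mathbb N^n$ with smaller support, a contradiction. Hence $\delta\le d\log_2(2\delta\mu+1)\le d(\log_2(3\mu)+\log_2\delta)$. Since $\log_2\delta=2\log_2\sqrt\delta\le2\sqrt\delta$ and $\sqrt\delta\ge1$,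 we get $\delta\le d(\log_2(3\mu)+2)\sqrt\delta$, which is the bound on $\delta$.

\emph{Entries.} Delete the columns outside $J$ and keep the names $M$ and $x\in\mathbb N^\delta$. Consider the polyhedron $\{z\ge0:Mz=b\}\subseteq\mathbb R^\delta$ and its recession cone $\mathcal C=\{z\ge0:Mz=0\}$. By (P5) a vertex of the polyhedron is supported on $k\le d$ linearly independent columns; choosing $k$ rows that make the submatrix nonsingular, (P2) bounds its coordinates by $d!\,\beta^d$. By (P3), $\mathcal C$ is generated by the vertices of $\{z\ge0:Mz=0,\ |z|=1\}$. The same argument applies to this system of $d+1$ equations, and multiplying a vertex by the absolute value of the common denominator in (P2) gives a generator in $\mathbb N^\delta$ with entries at most $(d+1)!\,\beta^{d+1}$. By (P1) and (P4), $x=v+\sum_{i=1}^{\delta}\lambda_ir_i$, where $v$ is a convex combination of vertices, $\lambda_i\ge0$, and each $r_i$ is one of these integral generators or $0$. The vector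
\[
x'=x-\sum_i\lfloor\lambda_i\rfloor r_i=v+\sum_i(\lambda_i-\lfloor\lambda_i\rfloor)\,r_i
\]
is integral with $Mx'=b$ by the first expression. By the second it is nonnegative, with entries at most $d!\,\beta^d+\delta\,(d+1)!\,\beta^{d+1}\le(\delta+1)((d+1)\beta)^{d+1}$.
\end{proof}

\subsection*{The two linear systems}

Fix data as in (C1)--(C3) with $\sigma\le K^*$, and a connected set $F$. Then $|C_\tau|\le(K^*)^a$ and $\alpha_u\le|C_\tau|$.

\emph{The system for} (C4). Write $y=\mathbf 1_F+y''$, where $\mathbf 1_F$ is the indicator vector of $F$ and $y''\in\mathbb N^F$; this expresses that the support of $y$ is exactly $F$. Substitute $\sigma(\omega)$ for $\nu(\omega)$, $\omega\in\mathbf S$, and add a slack variable to each inequality. Then (C4) becomes a system $Mx=b$ to be solved in natural numbers, whose unknowns are $y''$, the $\nu(\omega)$ with $\omega\in\mathbf L$, the entries of all $m_\tau$ and $k_u$, and the slack variables. There is one equation for each state, each $\tau\in E$, each inequality of $\Lambda$, each inequality $\nu(\tau,u)\le\nu(\tau)$ and each condition $|m_\tau|=\nu(\tau)$, and there are $|C_\tau|+1$ equations for each critical $u\in U_\tau$. So their number is $d\le\mathrm{poly}(s)\,(K^*)^a$. The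 coefficients are bounded by $\mu=\max(2,\beta_0)$, admissible vectors being $0/1$ vectors. The right-hand sides are bounded by $1+2|\mathcal P|$ for the balance equations, by $|\mathcal P|+K^*$ for $\nu(\tau)=N_\tau(y)$, by $\beta_0(1+|\Omega|K^*)$ for $\Lambda$, and vanish otherwise; all these numbers and $\mu$ are at most $\beta=3\beta_0d_0K^*$.

\emph{The system for} (C5). All conditions other than $\rho>0$ on $\mathbf L$ are homogeneous, so after scaling we may replace this one by $\rho\ge1$ on $\mathbf L$. We obtain a polyhedron in the nonnegative orthant, in at most $d_0$ variables $(w_p)_{p\in F}$, $(\rho(\omega))_{\omega\in\Omega}$, with integer data bounded by $2\beta_0(K^*)^a$. By (P1) and (P2), (C5) can be satisfied if and only if this polyhedron has a vertex, and the coordinates of a vertex are fractions with numerator and denominator at most $g(K^*)$.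

\begin{proof}[Proof of Theorem~\ref{thm:dec}]
By Propositions~\ref{prop:sound} and~\ref{prop:complete}, a specification is consistent if and only if it has a certificate with $\sigma\le K^*$, and $K^*$ is computable. There are finitely many choices of $\mathbf S,\mathbf L,\sigma$, of the tables in (C2) (with rows named $1,\dots,\sigma(\tau)$), of the $t^*_u$ and of $F$; for each choice (C1)--(C3) and the connectedness of $F$ are finite checks. By Lemma~\ref{lem:small} and by the vertex bound, the systems for (C4) and (C5) are decided by finite searches. Taking for $D$ a DTD and $\Lambda_0=\emptyset$ gives the first statement. Replacing each unary foreign key by its inclusion constraint and its key gives the second.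
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cx}]
We prove both statements for an arbitrary specification, which covers (E1) and (E2). The numbers $a$, $|Q|$, $d_0$ and the number of inequalities in $\Lambda$ are at most $\mathrm{poly}(s)$, and $\log_2\beta_0\le s$.

\emph{Size of $K^*$.} Let $\kappa_j=1+\log_2K_j$, so $\kappa_0=1$. Since $\log_2(2d_0)\le d_0$,
\[
\kappa_{j+1}=1+d_0\log_2(2d_0)+d_0\log_2\beta_0+d_0a\log_2K_j\le1+d_0^2+d_0s+d_0a\,\kappa_j\le4d_0^2as\,\kappa_j .
\]
Hence $\log_2K^*\le\log_2g(K^*)\le(4d_0^2as)^{|\Omega|+1}=2^{\mathrm{poly}(s)}$. So $K^*$, $(K^*)^a$, $g(K^*)$ and the numbers $d$, $\beta$ above are all at most $2^{2^{\mathrm{poly}(s)}}$.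

\emph{Short certificates.} Suppose the specification is consistent, and take a certificate with $\sigma\le K^*$. We keep the data of (C1)--(C3) and $F$ and replace the rest by small solutions. The tables in (C2) have at most $K^*$ rows and $a$ columns, with entries at most $K^*$, and each $t^*_u$ is a $0/1$ vector of length at most $(K^*)^a$. By Lemma~\ref{lem:small} the system for (C4) has a solution with $\delta\le d^2(s+5)^2$ nonzero entries, each of bit length at most
\[
\log_2(\delta+1)+(d+1)\log_2((d+1)\beta)+1\le2^{2^{\mathrm{poly}(s)}} .
\]
We write down $y$, $\nu$ and every $m_\tau$ in full, and of the $k_{u,t}$ only the nonzero ones, at most $\delta$, each with its vector $t$ of length at most $(K^*)^a$. For (C5) we take a vertex, whose at most $d_0$ coordinates have $2^{\mathrm{poly}(s)}$ bits each. The total length is at most $2^{2^{\mathrm{poly}(s)}}$.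

\emph{Membership.} Whether a string encodes a certificate in this form can be checked in time polynomial in its length and in $s$. The tables in (C2) are explicit. Since $m_\tau$ is written in full, $|C_\tau|$ is at most the length of the string, so admissibility of the listed vectors $t$ and of $t^*_u$ is checked by comparing pairs of cells for each key. Connectedness of $F$ is a graph search, and the rest is arithmetic on the listed numbers. A nondeterministic machine guesses a string of length at most $2^{2^{\mathrm{poly}(s)}}$ and accepts if it passes. It can accept when the specification is consistent, and by Proposition~\ref{prop:sound} only then. So the problem is in $\mathsf{2\text{-}NEXPTIME}$.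

\emph{Small witnesses.} Apply the proof of Proposition~\ref{prop:sound} to a short certificate. The multiplier $\chi$ is a product of at most $d_0$ denominators, each at most $g(K^*)$, at most $|\Omega|$ numbers $\alpha_u-1\le(K^*)^a$, and at most $|E|$ numbers $|C_\tau|\,|G_\tau|\le(K^*)^a(K^*!)^a$. As $\log_2(K^*!)\le K^*\log_2K^*$, the bit length of $\chi$ is at most $2^{2^{\mathrm{poly}(s)}}$. The same bound then holds for the bit lengths of the scaled values $\rho(\omega)\le\chi\,g(K^*)$, of the values $\nu(\omega)$, and hence of $\theta$, $\lambda$ and $\nu'(\tau)=\nu(\tau)+\lambda\rho(\tau)$ in \eqref{eq:lambda}. The witness has $\sum_{\tau\in E}\nu'(\tau)\le2^{2^{2^{\mathrm{poly}(s)}}}$ nodes.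
\end{proof}

\begin{thebibliography}{9}

\bibitem{consistency}
\emph{Consistency of XML Specifications},
\texttt{http://homepages.inf.ed.ac.uk/libkin/papers/inconsistency.pdf}.

\bibitem{esparza}
Esparza, Fund.\ Inform.\ 31, 1997.

\end{thebibliography}
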